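
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[lemma]{Remark}

\title{A compact $T_1$ space of countable tightness\\ with no nontrivial convergent sequences}


\begin{abstract}
We construct in ZFC an infinite compact $T_1$ space of countable tightness in which no sequence of pairwise distinct points converges. In particular, a compact $T_1$ space of countable tightness need not be sequentially compact. The space can be made hereditarily separable, of any cardinality $\kappa=\kappa^{\mathfrak h}$, and such that every infinite closed subset has full cardinality. For Hausdorff spaces no such theorem can be proved in ZFC if PFA is consistent, since PFA refutes it.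
\end{abstract}

\section{The question and the answer}

No separation axiom is assumed unless it is stated. A space is \emph{compact} if every open cover has a finite subcover, \emph{countably compact} if every countable open cover does, and \emph{sequentially compact} if every sequence has a convergent subsequence. It has \emph{countable tightness} if whenever $x\in\overline A$ there is a countable $B\subseteq A$ with $x\in\overline B$. Following \cite{scvcc}, a space is \emph{ponderous} if it is infinite, countably compact, and has no nontrivial convergent sequence, that is, no sequence of pairwise distinct points converges. A ponderous space is not sequentially compact, since a sequence of distinct points in it has no convergent subsequence.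

Two easy facts frame the question. First, a compact space in which every point has a countable neighborhood base is sequentially compact. Indeed, given a sequence, compactness provides a point $x$ every neighborhood of which contains the $n$th term for infinitely many $n$, and a decreasing countable base at $x$ lets us pick a subsequence converging to $x$. Second, compactness alone is not enough, even for Hausdorff spaces. In $\{0,1\}^{\mathcal P(\omega)}$ let $x_n(S)=1$ if $n\in S$ and $x_n(S)=0$ otherwise. If $I\subseteq\omega$ is infinite and $S\subseteq I$ is such that $S$ and $I\setminus S$ are infinite, then $\langle x_n(S):n\in I\rangle$ does not converge, so $\langle x_n\rangle$ has no convergent subsequence. This product is not countably tight: the constant function $1$ is in the closure of the set of functions with finite support, but any countably many of these vanish together at some coordinate. Countable tightness is a weak substitute for countable bases. It says that closures are computed from countable sets, though not necessarily from sequences. Is it enough?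

\medskip
\noindent\textbf{Question} (\cite[Problem 14]{scvcc})\textbf{.} \emph{Is there a compact space of countable tightness, without loss of generality $T_1$, that is \textup{(a)} ponderous, or at least \textup{(b)} not sequentially compact?}

\medskip
For Hausdorff spaces the answer depends on the set theory. Under $\diamondsuit$, Fedorchuk constructed a ponderous, hereditarily separable compact Hausdorff space, and hereditarily separable spaces are countably tight. On the other hand, PFA implies that every compact Hausdorff space of countable tightness is sequential, hence sequentially compact. One might guess that the general question is independent as well. Nor is it clear at first that dropping the Hausdorff axiom helps. In the most familiar compact $T_1$ space that is not Hausdorff, an infinite set with the cofinite topology, every sequence of distinct points converges to every point. To keep a sequence from converging to $x$ one must put infinitely many of its terms into a closed set missing $x$. This calls for many closed sets, and compactness resists them. Nevertheless, the answer is positive outright.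

\begin{theorem}[ZFC]\label{thm:A}
There is an infinite compact $T_1$ space of countable tightness with no nontrivial convergent sequences. Hence it is ponderous and not sequentially compact.
\end{theorem}

The next theorem strengthens this. Here $\mathfrak h$ is a certain regular uncountable cardinal $\le\mathfrak c$, defined in Section~\ref{sec:h}.

\begin{theorem}[ZFC]\label{thm:B}
For every cardinal $\kappa=\kappa^{\mathfrak h}$ there is a compact $T_1$ space $X$ with $|X|=\kappa$ such that
\begin{enumerate}
\item[(i)] a sequence in $X$ converges if and only if it is eventually constant (so sequential limits are unique);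
\item[(ii)] $X$ is hereditarily separable (in particular countably tight);
\item[(iii)] every infinite closed subset of $X$ has cardinality $|X|$.
\end{enumerate}
\end{theorem}

For $\kappa\le1$ this is trivial, and we always take $\kappa$ to be infinite. The cardinals $\kappa=\kappa^{\mathfrak h}$ form a proper class: every $2^\mu$ with $\mu\ge\mathfrak h$ is one.

Thus (a) and (b) both have the answer: yes, ZFC proves that such a space exists. Theorem~\ref{thm:B} gives in ZFC, for $T_1$ spaces, the combination ``compact, hereditarily separable, ponderous'' that Fedorchuk obtained from $\diamondsuit$ for Hausdorff spaces. By the PFA theorem just quoted, ``$T_1$'' cannot be improved to ``Hausdorff'' in ZFC in Theorem~\ref{thm:A}, nor for infinite $\kappa$ in Theorem~\ref{thm:B}, provided that PFA is consistent.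

The plan is as follows. Section~\ref{sec:one} shows the mechanism in a space built from one almost disjoint family. Sections~\ref{sec:h}--\ref{sec:A} iterate it along a tree of height $\mathfrak h$ and prove Theorem~\ref{thm:A}. Section~\ref{sec:large} proves (i) and (iii) of Theorem~\ref{thm:B}, and Section~\ref{sec:hs} proves (ii).

\section{One level, by hand}\label{sec:one}

For a set $Y$ let $[Y]^\omega$ be the set of its countably infinite subsets. We write $A\subseteq^*B$ if $A\setminus B$ is finite. Sets are \emph{almost disjoint} if their intersection is finite, and a family is almost disjoint if its distinct members are.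

Let $\kappa$ be an infinite cardinal with $\kappa^\omega=\kappa$, say $\kappa=\mathfrak c$, and let $\mathcal E$ be a maximal almost disjoint subfamily of $[\kappa]^\omega$. As $|\mathcal E|\le\kappa^\omega=\kappa$, we can index $\mathcal E$ injectively by some of the ordinals $\xi<\kappa$, writing $E_\xi$ for the member with index $\xi$; for unused $\xi$ let $E_\xi=\emptyset$. Put $C_\xi=\{\xi\}\cup E_\xi$. These sets are pairwise almost disjoint. Give the set $\kappa$ the topology whose closed subbase consists of all finite sets and all sets
\[
C_\xi\setminus F,\qquad F\text{ finite},\ \xi\notin F .
\]
That is, closed sets are the intersections of finite unions of subbasic sets.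

\emph{The space is compact and $T_1$.} Finite sets are closed. For compactness, use Alexander's subbase lemma in its closed form: it suffices that every family of subbasic closed sets with the finite intersection property has nonempty intersection. If some finite subfamily has a finite intersection, a common point is found within that finite set. Otherwise all members have the form $C_\xi\setminus F$ and, by almost disjointness, all with the same $\xi$. Then $\xi$ is a common point.

\emph{Which sequences converge?} Let $\langle a_n\rangle$ be a sequence of distinct points and $A=\{a_n:n<\omega\}\setminus\{x\}$. We claim that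
\[
a_n\to x\quad\text{if and only if}\quad A\subseteq^*E_x .
\]
A closed set missing $x$ is contained in a finite union of subbasic sets missing $x$. If $C_\xi\setminus F$ misses $x$, then $\xi\ne x$; and for $\xi\neq x$ the set $C_\xi\setminus\{x\}$ is subbasic. So $a_n\to x$ if and only if $A\cap E_\xi$ is finite for every $\xi\ne x$. If $A\subseteq^*E_x$, this holds by almost disjointness. If $A\setminus E_x$ is infinite, then by maximality it has infinite intersection with some $E_\xi$, where $\xi\ne x$, so $a_n\not\to x$.

A single maximal almost disjoint family has thus removed nearly all the convergence of the cofinite topology. A sequence that meets two of the sets $E_\xi$ in infinite sets converges to nothing; only the sequences almost contained in a single $E_x$ converge, and only to $x$. Still, every sequence of distinct points has a convergent subsequence, because its range meets some $E_x$ in an infinite set.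

\emph{What next?} To destroy the sequences that live in $E_x$, replace the point $x$ by a large set of points, split this set into $\kappa$ cells, and attach to the cells the members of a maximal almost disjoint family of subsets of $E_x$. This creates new points, and with them new sequences, so the second-level families must handle these too. It also leaves convergent sequences, namely those almost contained in a second-level set. Repeating the step transfinitely produces a tree of sets. The sequences that survive are those that follow a branch of the tree, being almost contained in every set along it.

Along a branch of length $\omega$ some sequence always survives, by diagonalization; see Remark~\ref{rem:omega}. So the tree must be taller, and something must guarantee that nothing follows a whole branch. The cardinal $\mathfrak h$ measures exactly how far diagonalization reaches. Families witnessing its definition, one at each level of the tree, provide the guarantee.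

\section{Open dense families with empty intersection}\label{sec:h}

A family $\mathcal D\subseteq[Y]^\omega$ is \emph{open} if $A\in\mathcal D$, $B\in[Y]^\omega$ and $B\subseteq^*A$ imply $B\in\mathcal D$. It is \emph{dense} if every $A\in[Y]^\omega$ has a subset in $\mathcal D$. The intersection of two open dense families is open dense. Let $\mathfrak h$ be the least size of a collection of open dense subfamilies of $[\omega]^\omega$ whose intersection is not dense. A sequence $\langle\mathcal D_\alpha:\alpha<\mathfrak h\rangle$ of open dense subfamilies of $[Y]^\omega$ is called \emph{vanishing} if $\mathcal D_\alpha\supseteq\mathcal D_\beta$ for $\alpha<\beta$ and $\bigcap_{\alpha<\mathfrak h}\mathcal D_\alpha=\emptyset$.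

\begin{lemma}\label{lem:h}
The cardinal $\mathfrak h$ exists, is regular and uncountable, and $\mathfrak h\le\mathfrak c$. For every infinite set $Y$ there is a vanishing sequence of open dense subfamilies of $[Y]^\omega$.
\end{lemma}

\begin{proof}
For $S\subseteq\omega$ the family $\{B\in[\omega]^\omega:B\subseteq^*S\text{ or }B\cap S\text{ is finite}\}$ is open dense. No $B$ belongs to all of these families, of which there are at most $\mathfrak c$, since we may take $S\subseteq B$ with $S$ and $B\setminus S$ infinite. So $\mathfrak h$ exists and $\mathfrak h\le\mathfrak c$.

To see that $\mathfrak h>\omega$, let $G_n$ $(n<\omega)$ be open dense and $A\in[\omega]^\omega$. Choose $A\supseteq A_0\supseteq A_1\supseteq\cdots$ with $A_n\in G_n$, and distinct points $a_n\in A_n$. Then $\{a_n:n<\omega\}\subseteq A$ is almost contained in each $A_n$, hence belongs to every $G_n$.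

Let $\{G_\alpha:\alpha<\mathfrak h\}$ be a collection as in the definition of $\mathfrak h$, and let $\mathcal D'_\alpha=\bigcap_{\beta\le\alpha}G_\beta$. Each $\mathcal D_\alpha'$ is open, and it is dense by minimality of $\mathfrak h$. Fix $C\in[\omega]^\omega$ with no subset in $\bigcap_\alpha\mathcal D'_\alpha$. The families $\{A\in\mathcal D'_\alpha:A\subseteq C\}$ are open dense in $[C]^\omega$ and decreasing, with empty intersection. A bijection $C\to\omega$ carries them to a vanishing sequence $\langle D_\alpha:\alpha<\mathfrak h\rangle$ for $Y=\omega$. If $J\subseteq\mathfrak h$ were cofinal with $|J|<\mathfrak h$, then $\bigcap_{\alpha\in J}D_\alpha=\emptyset$ would contradict the minimality of $\mathfrak h$. So $\mathfrak h$ is regular.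

For general $Y$, let $\mathcal M\subseteq[Y]^\omega$ be a maximal almost disjoint family, choose bijections $\varphi_M:M\to\omega$ for $M\in\mathcal M$, and put
\[
\mathcal D_\alpha=\{A\in[Y]^\omega:\ \text{there is }M\in\mathcal M\text{ with }A\subseteq^*M\text{ and }\varphi_M[A\cap M]\in D_\alpha\}.
\]
These families are decreasing. They are open, because $B\subseteq^*A\subseteq^*M$ gives $\varphi_M[B\cap M]\subseteq^*\varphi_M[A\cap M]$. They are dense, because every $A\in[Y]^\omega$ has infinite intersection with some $M\in\mathcal M$, and $\varphi_M[A\cap M]$ has a subset in $D_\alpha$. If $A$ belonged to all $\mathcal D_\alpha$, the witness $M$ would be the same for all $\alpha$ by almost disjointness, and $\varphi_M[A\cap M]\in\bigcap_\alpha D_\alpha=\emptyset$, which is absurd.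
\end{proof}

\section{The tree of sets}\label{sec:tree}

\subsection*{Notation}
Write $\lambda=\mathfrak h$ and fix an infinite cardinal $\kappa=\kappa^\lambda$, for instance $\kappa=2^\lambda$. Let ${}^\alpha\kappa$ be the set of functions from $\alpha$ to $\kappa$, ${}^{<\lambda}\kappa=\bigcup_{\alpha<\lambda}{}^\alpha\kappa$ and ${}^{\le\lambda}\kappa={}^{<\lambda}\kappa\cup{}^\lambda\kappa$. The points of our space are the elements of
\[
X={}^\lambda\kappa ,\qquad\text{so that}\qquad |X|=\kappa^\lambda=\kappa,\quad |[X]^\omega|\le\kappa^\omega=\kappa .
\]
Elements of ${}^{\le\lambda}\kappa$ are ordered by extension $\subseteq$. For $s\in{}^{\le\lambda}\kappa$ the \emph{cone} of $s$ is $[s]=\{x\in X:s\subseteq x\}$. Write $s\perp t$ if $s,t$ are incomparable; then $\Delta(s,t)$ is the least $\gamma$ with $s(\gamma)\ne t(\gamma)$, and $s{\restriction}\Delta(s,t)$ is the longest common initial segment of $s$ and $t$. For $y\in X$, $y\perp s$ simply means $y\notin[s]$.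

Let $T$ be the set of all $t\in{}^{<\lambda}\kappa$ of successor length. The \emph{children} of $c\in{}^{<\lambda}\kappa$ are the members of $S_c=\{c^\frown\xi:\xi<\kappa\}\subseteq T$. A set $E\subseteq X$ is \emph{transversal at} $c$ if $|E\cap[t]|\le1$ for all $t\in S_c$; this says nothing about $E\setminus[c]$.

Fix a vanishing sequence $\langle\mathcal D_\alpha:\alpha<\lambda\rangle$ of open dense subfamilies of $[X]^\omega$. Through Section~\ref{sec:large} any such sequence will do; a special one is needed in Section~\ref{sec:hs}.

\subsection*{The construction}
To each $t\in T$ we attach a set $E_t\subseteq X$, the \emph{tail} of $t$, which is countably infinite or empty, and put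
\[
C_t=[t]\cup E_t .
\]
Say that $A\in[X]^\omega$ \emph{follows} $c\in{}^{\le\lambda}\kappa$ if $A\subseteq^*C_t$ for all $t\in T$ with $t\subseteq c$. This passes to infinite subsets of $A$. Every $A\in[X]^\omega$ with $A\subseteq[c]$ follows $c$.

There are four demands on the tails of the children of $c\in{}^\alpha\kappa$. Sets $C_t$ higher in the tree should be almost contained in the lower ones, so the tails of the children must follow $c$. Sets attached to different children should be almost disjoint, so we take the tails from an almost disjoint family and make each of them transversal at $c$. No set that follows $c$ should escape all the children, so we take the family maximal. Finally, no set should follow a whole branch $x\in X$, so we put the tails into $\mathcal D_\alpha$.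

Accordingly, we proceed by recursion on $\alpha<\lambda$. Let $c\in{}^\alpha\kappa$, and suppose that $E_t$ has been defined for all $t\in T$ with $t\subseteq c$. Put
\[
\mathcal W_c=\{E\in\mathcal D_\alpha:\ E\text{ follows }c\text{ and is transversal at }c\},
\]
and let $\mathcal E_c$ be a maximal almost disjoint subfamily of $\mathcal W_c$. Since $|\mathcal E_c|\le|[X]^\omega|\le\kappa$, there is an injection $i:\mathcal E_c\to\kappa$. Let $E_{c^\frown i(E)}=E$ for $E\in\mathcal E_c$, and let $E_{c^\frown\xi}=\emptyset$ for the other $\xi$. See Figure~\ref{fig:tail}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]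
\draw (0,-0.9)--(0,0);
\fill[gray!35] (-4,1)--(-4.7,2.6)--(-3.3,2.6)--cycle;
\foreach \x in {-4,-2,0,2,4}{
  \draw (0,0)--(\x,1);
  \draw (\x,1)--(\x-0.7,2.6)--(\x+0.7,2.6)--cycle;
}
\fill (0,0) circle (1.6pt);
\node[right] at (0.1,-0.2) {$c$};
\node[left] at (-4.05,0.9) {$t$};
\node at (-4,2.95) {$[t]$};
\fill (-2.1,2.2) circle (2pt);
\fill (0.15,2.0) circle (2pt);
\fill (1.9,2.3) circle (2pt);
\fill (4.1,1.9) circle (2pt);
\fill (5.8,1.7) circle (2pt);
\fill (6.3,2.2) circle (2pt);
\node at (5.2,2.2) {$\cdots$};
\end{tikzpicture}
\caption{The set $C_t=[t]\cup E_t$ for a child $t$ of the node $c$. Triangles are the cones of the children of $c$. The set $C_t$ consists of the shaded cone $[t]$ and the countable tail $E_t$ (dots). The tail has at most one point in the cone of each child of $c$; it may also have points outside the cone of $c$, shown at the far right.}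
\label{fig:tail}
\end{figure}

\begin{lemma}\label{lem:four}
\begin{enumerate}
\item[(1)] If $s\subseteq t$ are in $T$, then $C_t\subseteq^*C_s$.
\item[(2)] If $s\perp t$ are in $T$, then $C_s\cap C_t$ is finite.
\item[(3)] If $A$ follows $c\in{}^{<\lambda}\kappa$, then $A\cap C_t$ is infinite for some child $t$ of $c$.
\item[(4)] No $A\in[X]^\omega$ follows any $x\in X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $s\subsetneq t=c^\frown\xi$, so $s\subseteq c$. Then $[t]\subseteq[s]$, and $E_t$ is empty or follows $c$, so $E_t\subseteq^*C_s$.

(2) Let $c$ be the longest common initial segment of $s$ and $t$, and let $s'\subseteq s$ and $t'\subseteq t$ be the two distinct children of $c$ below them. By (1) it suffices that $C_{s'}\cap C_{t'}$ is finite. Now $[s']\cap[t']=\emptyset$, the sets $E_{s'}\cap[t']$ and $E_{t'}\cap[s']$ have at most one point each by transversality, and $E_{s'}\cap E_{t'}$ is finite because the nonempty tails of distinct children are distinct members of $\mathcal E_c$.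

(3) Let $c\in{}^\alpha\kappa$. If $A\cap[t]$ is infinite for some $t\in S_c$, we are done. Otherwise $A$ has an infinite subset $A'$ transversal at $c$: if $A\setminus[c]$ is infinite, take $A'=A\setminus[c]$; if not, then infinitely many cones of children of $c$ meet $A$, and we take one point of $A$ from each of these. Choose $A''\subseteq A'$ in $\mathcal D_\alpha$. Then $A''\in\mathcal W_c$, so by maximality $A''\cap E$ is infinite for some $E\in\mathcal E_c$. The child $t$ with $E_t=E$ is as required.

(4) Suppose $A$ follows $x$. Removing a point we may assume $x\notin A$. Since $A$ is countable and $\operatorname{cf}(\lambda)>\omega$, the ordinal $\gamma^*=\sup\{\Delta(y,x)+1:y\in A\}$ is less than $\lambda$. Let $\gamma^*\le\alpha<\lambda$ and $t=x{\restriction}(\alpha+1)$. Then $A\cap[t]=\emptyset$, so $A\subseteq^*C_t$ gives $A\subseteq^*E_t$. Hence $E_t\ne\emptyset$, so $E_t\in\mathcal D_\alpha$, and $A\in\mathcal D_\alpha$ because $\mathcal D_\alpha$ is open. This holds for all $\alpha\ge\gamma^*$, and the $\mathcal D_\alpha$ decrease, so $A\in\bigcap_{\alpha<\lambda}\mathcal D_\alpha=\emptyset$, a contradiction.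
\end{proof}

For $A\subseteq X$ let
\[
T_A=\{t\in T:A\cap C_t\text{ is infinite}\}.
\]
The properties in Lemma~\ref{lem:four} combine into the statement that every infinite set is split by the tree.

\begin{lemma}[Splitting]\label{lem:split}
If $A\subseteq X$ is infinite, then $T_A$ is not a chain.
\end{lemma}

\begin{proof}
If $A'\subseteq A$, then $T_{A'}\subseteq T_A$, so we may assume that $A$ is countable. Suppose $T_A$ is a chain and pick $x\in X$ extending all its members. We show by induction on $\alpha<\lambda$ that $A\subseteq^*C_{x{\restriction}(\alpha+1)}$. Then $A$ follows $x$, contradicting Lemma~\ref{lem:four}(4).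

Suppose this holds for all $\beta<\alpha$. Then $A$, and with it every infinite $B\subseteq A$, follows $x{\restriction}\alpha$. By Lemma~\ref{lem:four}(3) there is a child $t$ of $x{\restriction}\alpha$ with $B\cap C_t$ infinite. This $t$ is in $T_A$, so $t\subseteq x$, that is, $t=x{\restriction}(\alpha+1)$. Thus every infinite $B\subseteq A$ meets $C_{x{\restriction}(\alpha+1)}$, which means that $A\setminus C_{x{\restriction}(\alpha+1)}$ is finite.
\end{proof}

\section{The topology}\label{sec:top}

Give $X$ the topology whose closed subbase $\mathcal S$ consists of all finite subsets of $X$ and all sets
\[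
C_t\setminus F,\qquad t\in T,\quad F\subseteq X\text{ finite},\quad F\cap[t]=\emptyset .
\]
Closed sets are the intersections of finite unions of members of $\mathcal S$. Removing finite sets from the tails makes a point $x\notin[t]$ avoidable even if $x\in E_t$, so that only the position of $x$ in the tree matters. The restriction $F\cap[t]=\emptyset$ is there for compactness. Without it the family $\{C_t\setminus\{y\}:y\in C_t\}$ would consist of closed sets and have the finite intersection property but empty intersection.

\begin{proposition}\label{prop:compact}
$X$ is compact and $T_1$.
\end{proposition}

\begin{proof}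
Finite sets are closed, so $X$ is $T_1$. By Alexander's subbase lemma it suffices that every $\mathcal G\subseteq\mathcal S$ with the finite intersection property has nonempty intersection. Suppose first that some finite subfamily of $\mathcal G$ has finite intersection $H$. The traces on $H$ of the finite intersections of members of $\mathcal G$ are nonempty subsets of $H$ and are closed under finite intersections. The smallest of them is contained in $\bigcap\mathcal G$. Otherwise $\mathcal G=\{C_{t_i}\setminus F_i:i\in I\}$, and all $C_{t_i}\cap C_{t_j}$ are infinite. By Lemma~\ref{lem:four}(2) the $t_i$ are pairwise comparable. Choose $x\in X$ extending $\bigcup_it_i$. Then $x\in[t_i]\subseteq C_{t_i}\setminus F_i$ for all $i$.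
\end{proof}

For $x\in X$ let
\[
N_x=\{(x{\restriction}\gamma)^\frown\xi:\ \gamma<\lambda,\ \xi<\kappa,\ \xi\ne x(\gamma)\}
\]
be the set of \emph{side nodes} of $x$. These are the minimal $t\in T$ with $t\not\subseteq x$, so every $t\in T$ with $t\not\subseteq x$ extends exactly one of them. Distinct side nodes are incomparable, so $\{C_t:t\in N_x\}$ is almost disjoint by Lemma~\ref{lem:four}(2).

\begin{lemma}[Closures]\label{lem:closure}
Let $x\in X$ and $A\subseteq X$.
\begin{enumerate}
\item[(a)] $x\notin\overline A$ if and only if $x\notin A$ and $A\subseteq^*\bigcup_{t\in N}C_t$ for some finite $N\subseteq N_x$.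
\item[(b)] If $A\cap C_t$ is infinite for infinitely many $t\in N_x$, then $x\in\overline A$.
\item[(c)] A sequence $\langle a_n\rangle$ of distinct points converges to $x$ if and only if $\{a_n:n<\omega\}\cap C_t$ is finite for every $t\in N_x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By definition, $x\notin\overline A$ if and only if $A$ is covered by finitely many members of $\mathcal S$ missing $x$. If $C_t\setminus F\in\mathcal S$ misses $x$, then $x\notin[t]$, because $[t]\subseteq C_t\setminus F$. So $t\not\subseteq x$, and $C_t\subseteq^*C_{t'}$ for the side node $t'\subseteq t$ of $x$, by Lemma~\ref{lem:four}(1). This gives ``only if''. Conversely, suppose $x\notin A\subseteq^*\bigcup_{t\in N}C_t$. If $t\in N$, then $x\notin[t]$, so $C_t\setminus\{x\}\in\mathcal S$. These sets cover $A$ up to a finite subset of $A$, which is itself a member of $\mathcal S$ missing $x$.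

(b) If $A\subseteq^*\bigcup_{t\in N}C_t$ with $N\subseteq N_x$ finite, then $A\cap C_s$ is finite for every $s\in N_x\setminus N$, by almost disjointness. So under the hypothesis of (b) there is no such $N$, and (a) gives $x\in\overline A$.

(c) Let $A=\{a_n:n<\omega\}\setminus\{x\}$. The sequence fails to converge to $x$ if and only if some closed set missing $x$ contains infinitely many $a_n$, that is, if and only if $x\notin\overline B$ for some infinite $B\subseteq A$. By (a), this happens if and only if some infinite $B\subseteq A$ is almost covered by finitely many $C_t$ with $t\in N_x$. This means exactly that $A\cap C_t$ is infinite for some $t\in N_x$.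
\end{proof}

\begin{remark}
The space $X$ is far from Hausdorff: any two nonempty open sets meet. Otherwise two proper closed sets would cover $X$. Each of them is contained in a finite union of members of $\mathcal S$, so $X$ would be covered by finitely many members of $\mathcal S$, and $X\subseteq^*C_{t_1}\cup\dots\cup C_{t_k}$ for some $t_i\in T$. Choose $\xi<\kappa$ different from all $t_i(0)$. The cone of $\langle\xi\rangle$ is infinite, but it meets each $C_{t_i}$ in a finite set by Lemma~\ref{lem:four}(2), a contradiction.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]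
We show that $X$ is as required. It is infinite, and it is compact and $T_1$ by Proposition~\ref{prop:compact}.

\emph{Countable tightness.} Let $x\in\overline A$. If $x\in A$, take $B=\{x\}$. Let $x\notin A$ and put $N=\{t\in N_x:A\cap C_t\text{ is infinite}\}$.

If $N$ is infinite, choose distinct $t_0,t_1,\ldots\in N$ and countably infinite $B_n\subseteq A\cap C_{t_n}$. By Lemma~\ref{lem:closure}(b), $x$ is in the closure of the countable set $\bigcup_nB_n$.

If $N$ is finite, then $A\setminus\bigcup_{t\in N}C_t$ is infinite by Lemma~\ref{lem:closure}(a). Let $B$ be a countably infinite subset of it. Then $B\cap C_t$ is finite for every $t\in N_x$: it is empty if $t\in N$, and contained in the finite set $A\cap C_t$ if $t\notin N$. So $B$ is not almost covered by finitely many of these $C_t$, and $x\in\overline B$ by Lemma~\ref{lem:closure}(a).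

\emph{No nontrivial convergent sequences.} Suppose a sequence of distinct points converges to $x$, and let $A$ be its range. By Lemma~\ref{lem:closure}(c), $A\cap C_t$ is finite for every $t\in N_x$, and hence, by Lemma~\ref{lem:four}(1), for every $t\in T$ with $t\not\subseteq x$. So $T_A\subseteq\{t\in T:t\subseteq x\}$ is a chain, contradicting Lemma~\ref{lem:split}.

Being compact, $X$ is countably compact, so it is ponderous. A sequence of distinct points of $X$ has no convergent subsequence, so $X$ is not sequentially compact.
\end{proof}

\begin{remark}\label{rem:omega}
The uncountable cofinality of $\lambda$ and the families $\mathcal D_\alpha$ served only to prove Lemma~\ref{lem:four}(4), and height $\omega$ is really too small. Run the construction with $\omega$ in place of $\lambda$, with $\kappa^\omega=\kappa$ and any open dense families $\mathcal D_n$. Lemma~\ref{lem:four}(1)--(3) and Section~\ref{sec:top} stay valid, with the same proofs. Start with any $A_0\in[X]^\omega$ and $t_0=\emptyset$. Applying Lemma~\ref{lem:four}(3) repeatedly, we obtain children $t_{n+1}$ of $t_n$ such that the sets $A_{n+1}=A_n\cap C_{t_{n+1}}$ are infinite; note that $A_n$ follows $t_n$ by Lemma~\ref{lem:four}(1). Pick distinct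 $a_n\in A_n$ and let $x=\bigcup_nt_n$. The set $\{a_n:n<\omega\}$ is almost contained in every $C_{t_n}$ with $n\ge1$, so by Lemma~\ref{lem:four}(2) it meets $C_t$ in a finite set for every side node $t$ of $x$. By Lemma~\ref{lem:closure}(c), $a_n\to x$.
\end{remark}

\section{Sequences and large closed sets}\label{sec:large}

Parts (i) and (iii) of Theorem~\ref{thm:B} hold for every space $X$ built as above.

\emph{Part} (i). A sequence with infinite range has a subsequence of distinct points, so it does not converge, by the proof of Theorem~\ref{thm:A}. Suppose a sequence with finite range $R$ converges to $x$. As $R\setminus\{x\}$ is closed, the sequence is eventually in its complement, that is, eventually equal to $x$. Conversely, an eventually constant sequence converges, and by what was just said its limit is unique.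

\emph{Part} (iii) follows from the next proposition, since $|[c]|=\kappa^\lambda=|X|$ for every $c\in{}^{<\lambda}\kappa$. The idea is to iterate Lemma~\ref{lem:split}: if $A$ splits over and over along a branch, then every continuation of that branch has infinitely many side nodes whose sets meet $A$ in an infinite set.

\begin{proposition}\label{prop:large}
For every infinite $A\subseteq X$ there is $c\in{}^{<\lambda}\kappa$ with $[c]\subseteq\overline A$.
\end{proposition}

\begin{proof}
Let $A_0=A$. Given an infinite $A_n\subseteq A$, use Lemma~\ref{lem:split} to choose $s_n\perp u_n$ in $T_{A_n}$, and put $A_{n+1}=A_n\cap C_{u_n}$, an infinite set.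

We claim that $s_{n+1}$ and $u_{n+1}$ properly extend $u_n$. Both are in $T_{A_{n+1}}$, and $A_{n+1}\subseteq C_{u_n}$, so both are comparable with $u_n$ by Lemma~\ref{lem:four}(2). If one of them, say $v$, were $\subseteq u_n$, then the other would be comparable with $v$: either it is also an initial segment of $u_n$, or it extends $u_n\supseteq v$. This contradicts $s_{n+1}\perp u_{n+1}$.

So $u_0\subsetneq u_1\subsetneq\cdots$. Let $c=\bigcup_nu_n$, which is in ${}^{<\lambda}\kappa$ because $\operatorname{cf}(\lambda)>\omega$. Let $x\in[c]$. Since $u_n\subseteq x$ and $s_n\perp u_n$, we have $s_n\not\subseteq x$. Let $t_n\subseteq s_n$ be the side node of $x$ below $s_n$. It leaves $x$ at $\Delta(s_n,u_n)$, which is less than the length of $u_n$ and, for $n\ge1$, at least the length of $u_{n-1}$, because both $s_n$ and $u_n$ extend $u_{n-1}$. So the $t_n$ are distinct. As $A\cap C_{s_n}$ is infinite and $C_{s_n}\subseteq^*C_{t_n}$, each $A\cap C_{t_n}$ is infinite. By Lemma~\ref{lem:closure}(b), $x\in\overline A$.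
\end{proof}

\section{Hereditary separability}\label{sec:hs}

We now choose the families $\mathcal D_\alpha$ so that $X$ becomes hereditarily separable: for every $A\subseteq X$ there is a countable $B\subseteq A$ with $A\subseteq\overline B$. This implies countable tightness, since then $x\in\overline A$ gives $x\in\overline B$.

A natural candidate for $B$ is $A\cap M$, where $M$ is a countable elementary submodel of a large initial part of the universe. If some $a\in A$ is not in $\overline B$, then by Lemma~\ref{lem:closure}(a) $B$ is almost covered by finitely many $C_t$ with $t$ a side node of $a$. Since $a\notin M$, there is a place where the branch $a$ leaves $M$. If it leaves at a successor step, an uncountable fan of points of $A$ hangs above a node in $M$, and the maximal almost disjoint family at this node has too many members for such a cover. If it leaves at a limit step, we shall find points of $B$ accumulating at several places along a branch, all of them contained in finitely many tails. So far nothing excludes this, as a tail might be any countable set. We therefore arrange that each tail accumulates in a single way.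

\subsection*{Fans and combs}

A set $E\in[X]^\omega$ is a \emph{fan with center} $c\in{}^{<\lambda}\kappa$ if $E\subseteq[c]$ and $E$ is transversal at $c$. It is a \emph{comb with center} $d\in{}^\delta\kappa$, where $\delta<\lambda$ is a limit ordinal, if it can be enumerated as $\{y_n:n<\omega\}$ with $y_n\notin[d]$ and $\Delta(y_n,d)$ strictly increasing with supremum $\delta$. Infinite subsets of fans (combs) are fans (combs) with the same center. Let $\mathcal H$ be the set of all $A\in[X]^\omega$ that differ by a finite set from a fan or from a comb.

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] $\mathcal H$ is open dense in $[X]^\omega$.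
\item[(b)] If $E\in\mathcal H$ and $Y,Y'$ are combs such that $Y\cap E$ and $Y'\cap E$ are infinite, then $Y$ and $Y'$ have the same center.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $A$ differs by a finite set from a fan or comb $E$, and $B\subseteq^*A$ is infinite, then $B$ differs by a finite set from $B\cap E$. So $\mathcal H$ is open. For density, let $A\in[X]^\omega$ contain no fan; we find a comb in $A$. For each $c\in{}^{<\lambda}\kappa$ only finitely many cones of children of $c$ meet $A$, since otherwise one point of $A$ from each such cone would give a fan. So if $A\cap[c]$ is infinite, then $A\cap[t]$ is infinite for some child $t$ of $c$. Starting with $\emptyset$, choosing such children at successor steps and taking unions at limits, we build a branch $x{\restriction}\gamma$ keeping $A\cap[x{\restriction}\gamma]$ infinite, until the first $\gamma$ at which $A\cap[x{\restriction}\gamma]$ is finite. This $\gamma$ exists and is at most $\lambda$, because $[x]=\{x\}$ for $x\in X$, and it is a limit. For each $\gamma'<\gamma$ the set $A\cap[x{\restriction}\gamma']\setminus[x{\restriction}\gamma]$ is infinite, and its points $y$ satisfy $\gamma'\le\Delta(y,x{\restriction}\gamma)<\gamma$. So the countable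 set of values $\Delta(y,x{\restriction}\gamma)$, for $y\in A\setminus[x{\restriction}\gamma]$, is cofinal in $\gamma$. Hence $\operatorname{cf}(\gamma)=\omega$, so $\gamma<\lambda$, and choosing points with strictly increasing cofinal values gives a comb in $A$ with center $x{\restriction}\gamma$.

(b) The center can be read off from any infinite subset. For a set $Z$ consider the longest common initial segments of pairs of distinct elements of $Z$. If $Z$ is contained in a fan with center $c$, they all equal $c$. If $Z$ is an infinite subset of a comb $\{y_n:n<\omega\}$ with center $d$, they are the nodes $d{\restriction}\Delta(y_m,d)$ for $y_m\in Z$: for $m<n$ the points $y_m,y_n$ agree with $d$ below $\Delta(y_m,d)$, where $y_m$ leaves $d$ and $y_n$ does not. In this case there are infinitely many of them, and their union is $d$.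

Now let $E$ differ by a finite set from a fan or comb $E'$. Then $Y\cap E'$ is an infinite subset of the comb $Y$, so by the preceding paragraph it is not contained in a fan. Hence $E'$ is a comb, and its center and that of $Y$ are both equal to the union computed from $Z=Y\cap E'$. The same applies to $Y'$.
\end{proof}

From now on let $X$ be built from a vanishing sequence $\langle\mathcal D_\alpha:\alpha<\lambda\rangle$ with $\mathcal D_\alpha\subseteq\mathcal H$ for all $\alpha$. Such a sequence exists: intersect each family of a given vanishing sequence with $\mathcal H$. Then \emph{every nonempty tail $E_t$ belongs to $\mathcal H$}.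

\subsection*{Elementary submodels}

Let $\theta$ be a sufficiently large regular cardinal and $H(\theta)$ the set of all sets whose transitive closure has size less than $\theta$. A subset $M\subseteq H(\theta)$ is an elementary submodel if every first-order statement with parameters in $M$ holds in $M$ exactly when it holds in $H(\theta)$. By the L\"owenheim--Skolem theorem any finitely many elements of $H(\theta)$ belong to a countable elementary submodel $M$. We use the following standard facts.
\begin{enumerate}
\item[(M1)] If a first-order condition with parameters in $M$ is satisfied in $H(\theta)$ by some object, then it is satisfied by some object in $M$. In particular, every element of $H(\theta)$ that is definable in $H(\theta)$ from parameters in $M$ belongs to $M$.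
\item[(M2)] If $S\in M$ is countable, then $S\subseteq M$, because $M$ contains an enumeration of $S$ by natural numbers, and all natural numbers. So if $S\in M$ has an element outside $M$, then $S$ is uncountable.
\item[(M3)] If $S\in M$ is infinite, then $S\cap M$ is infinite, because $M$ contains an injection $\omega\to S$ and hence all its values.
\end{enumerate}

\subsection*{Proof of Theorem~\ref{thm:B}(ii)}

\begin{proof}
Let $A\subseteq X$, and let $M$ be a countable elementary submodel of $H(\theta)$ containing $A$, $\kappa$, $\lambda$, $X$ and the function $c\mapsto\mathcal E_c$. Put $B=A\cap M$. We show that $A\subseteq\overline B$. Suppose otherwise and fix $a\in A\setminus\overline B$; then $a\notin M$. By Lemma~\ref{lem:closure}(a) there are side nodes $t_1,\dots,t_k$ of $a$, say $t_i=(a{\restriction}\gamma_i)^\frown\xi_i$ with $\xi_i\neq a(\gamma_i)$, such that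
\begin{equation}\label{eq:cover}
B\subseteq^*C_{t_1}\cup\dots\cup C_{t_k}.
\end{equation}
Since $t_i\perp a{\restriction}(\gamma_i+1)$, Lemma~\ref{lem:four}(2) gives that
\begin{equation}\label{eq:off}
C_{t_i}\cap[a{\restriction}(\gamma_i+1)]\ \text{ is finite}.
\end{equation}
Let $G=\{\gamma<\lambda:a{\restriction}\gamma\in M\}$. Then $0\in G$ and $G\subseteq M$. If $\gamma\in G$ and $\gamma'\in M\cap\gamma$, then $\gamma'\in G$. So $G$ is an initial segment of $M\cap\lambda$.

\medskip
\noindent\textbf{Case 1: $G$ has a largest element $\gamma$.} Let $c=a{\restriction}\gamma\in M$. Then $a(\gamma)\notin M$, since otherwise $\gamma+1\in G$. The set $Z=\{\xi<\kappa:A\cap[c^\frown\xi]\ne\emptyset\}$ is in $M$ and contains $a(\gamma)$, so it is uncountable by (M2). By (M1) there is in $M$ a set $P\subseteq A\cap[c]$ with exactly one point in each cone $[c^\frown\xi]$, $\xi\in Z$. It is uncountable and transversal at $c$. Let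
\[
\mathcal F=\{E\in\mathcal E_c:E\cap P\text{ is infinite}\}\in M .
\]

\emph{$\mathcal F$ is infinite.} Suppose $\mathcal F=\{E_1,\dots,E_n\}$. As $P$ is uncountable, there is a countably infinite $A'\subseteq P\setminus(E_1\cup\dots\cup E_n)$. By density there is $A''\subseteq A'$ in $\mathcal D_\gamma$. As $A''\subseteq[c]$, it follows $c$, and it is transversal at $c$, so $A''\in\mathcal W_c$. By maximality $A''$ has infinite intersection with some $E\in\mathcal E_c$. Then $E\in\mathcal F$, but $E$ is none of the $E_j$, a contradiction.

By (M3), $\mathcal F\cap M$ is infinite. Choose $E\in\mathcal F\cap M$ different from the finitely many tails $E_s$ with $s=t_i{\restriction}(\gamma+1)$, $\gamma_i\ge\gamma$. As $E$ is countable, $E\subseteq M$, so $E\cap P$ is an infinite subset of $B\cap[c]$. We show that $C_{t_i}\cap E\cap P$ is finite for each $i$, which contradicts \eqref{eq:cover}. If $\gamma_i<\gamma$, this follows from \eqref{eq:off}, since $E\cap P\subseteq[c]\subseteq[a{\restriction}(\gamma_i+1)]$. If $\gamma_i\ge\gamma$, then $s=t_i{\restriction}(\gamma+1)$ is a child of $c$ and $C_{t_i}\subseteq^*[s]\cup E_s$ by Lemma~\ref{lem:four}(1). Here $|P\cap[s]|\le1$, and $E\cap E_s$ is finite, since $E_s$ is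 empty or a member of $\mathcal E_c$ different from $E$.

\medskip
\noindent\textbf{Case 2: $G$ has no largest element.} Let $\delta=\sup G$, a limit ordinal. As $G$ is countable, $\delta<\lambda$. Let $c=a{\restriction}\delta$. Then $c\notin M$, since otherwise $\delta$ would be the largest element of $G$.

The plan is this. Steps 1 and 2 show that the points of $B$ that leave $a$ shortly below $\delta$ are covered by $m$ tails, for some finite $m$, and that $A$ is thin to the side of $a$ there. So $M$ can define a branch $e'$ that extends $c$, although $c\notin M$ (Step 3). The point $a$ leaves $e'$ at or above $\delta$. By elementarity many points of $B$ leave $e'$ below $\delta$, enough to form $m+1$ combs with different centers (Step 4). These do not fit into $m$ tails.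

\smallskip
\emph{Step 1: near $c$, the points of $B$ outside $[c]$ are covered by finitely many tails.} We find $\gamma^*\in G$ and children $s_1,\dots,s_m$ of $c$ with
\begin{equation}\label{eq:tails}
B\cap\bigl([a{\restriction}\gamma^*]\setminus[c]\bigr)\subseteq E_{s_1}\cup\dots\cup E_{s_m}.
\end{equation}
If $\gamma_i\ge\delta$, let $s=t_i{\restriction}(\delta+1)\in S_c$. Then $C_{t_i}\subseteq^*[s]\cup E_s$ and $[s]\subseteq[c]$, so outside $[c]$ the set $C_{t_i}$ is almost contained in $E_s$. Let $s_1,\dots,s_m$ be the nodes $s$ arising in this way (possibly $m=0$). Choose $\gamma_0\in G$ larger than all $\gamma_i<\delta$. For these $i$ the set $C_{t_i}\cap[a{\restriction}\gamma_0]$ is finite by \eqref{eq:off}. So by \eqref{eq:cover} the set $B\cap([a{\restriction}\gamma_0]\setminus[c])$ is contained in $E_{s_1}\cup\dots\cup E_{s_m}\cup R$ for some finite $R$ disjoint from $[c]$. Choose $\gamma^*\in G$ with $\gamma^*\ge\gamma_0$ and $\gamma^*>\Delta(r,c)$ for all $r\in R$. Then $R\cap[a{\restriction}\gamma^*]=\emptyset$, and \eqref{eq:tails} holds.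

\smallskip
\emph{Step 2: between $\gamma^*$ and $\delta$, only finitely many points of $A$ leave $a$ through any one side cone.} Precisely, if $\gamma\in G$, $\gamma^*\le\gamma'<\gamma$ and $\xi\ne a(\gamma')$, then $A\cap[(a{\restriction}\gamma')^\frown\xi]$ is finite. If for some $\gamma\in G$ this fails, then by (M1), with the parameters $A,a{\restriction}\gamma,\gamma^*\in M$, it fails for some $\gamma',\xi\in M$. Let $t=(a{\restriction}\gamma')^\frown\xi\in M$. By (M3) the set $B\cap[t]=(A\cap[t])\cap M$ is infinite. As $t\supseteq a{\restriction}\gamma^*$ and $t\perp c$, it is contained in $[a{\restriction}\gamma^*]\setminus[c]$. So by \eqref{eq:tails} some $E_{s_j}\cap[t]$ is infinite. But $s_j\supseteq c$, so $s_j\perp t$, and this contradicts Lemma~\ref{lem:four}(2).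

\smallskip
\emph{Step 3: $M$ contains a branch that extends $c$ and is left by $a$.} Let
\[
V=\{v\in{}^{<\lambda}\kappa:\ v\supseteq a{\restriction}\gamma^*\text{ and }A\cap[v]\text{ is uncountable}\}\in M .
\]
Let $\gamma\in G$, $\gamma\ge\gamma^*$. The set $A\cap[a{\restriction}\gamma]$ is in $M$ and contains $a\notin M$, so it is uncountable by (M2), and $a{\restriction}\gamma\in V$. Moreover, every $v\in V$ is comparable with $a{\restriction}\gamma$. Otherwise $\gamma'=\Delta(v,a{\restriction}\gamma)$ satisfies $\gamma^*\le\gamma'<\gamma$, and $[v]\subseteq[(a{\restriction}\gamma')^\frown v(\gamma')]$, where $A$ has only finitely many points by Step 2.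

Let $e$ be the union of all $v\in V$ that are comparable with every member of $V$. These $v$ form a chain, so $e\in{}^{\le\lambda}\kappa$, and $e\in M$ by (M1). We have just seen that all $a{\restriction}\gamma$ with $\gamma^*\le\gamma\in G$ are among them. As $G$ is cofinal in $\delta$, $e\supseteq c$. If $\delta$ were in $M$, then $c=e{\restriction}\delta$ would be in $M$. So $\delta\notin M$.

The length $\varepsilon\ge\delta$ of $e$ is in $M$, so $\varepsilon>\delta$. Let $\delta'$ be the least ordinal in $M$ that is at least $\delta$. Then
\[
\delta<\delta'\le\varepsilon\le\lambda\qquad\text{and}\qquad M\cap\delta'\subseteq\delta .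
\]
The ordinal $\delta'$ is a limit: if $\delta'=\beta+1$, then $\beta\in M$ and $\beta\ge\delta$, contradicting the choice of $\delta'$. Also $\operatorname{cf}(\delta')>\omega$. Otherwise $M$ would contain a cofinal $\omega$-sequence in $\delta'$, and its terms, lying in $M\cap\delta'\subseteq\delta$, would be bounded by $\delta<\delta'$.

Let $e'=e{\restriction}\delta'\in M$, so $e'\supseteq c$. Then $e'\not\subseteq a$. Indeed, if $e'\subseteq a$ and $\delta'<\lambda$, then $a{\restriction}\delta'=e'\in M$, so $\delta'\in G$, although $\delta'>\sup G$; and if $e'\subseteq a$ and $\delta'=\lambda$, then $a=e'\in M$. Both are impossible. Since $a$ and $e'$ extend $c$, the ordinal $\rho=\Delta(a,e')$ satisfies $\delta\le\rho<\delta'$.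

\smallskip
\emph{Step 4: too many combs.} Let
\[
L=\{\Delta(y,e'):\ y\in A,\ y\notin[e']\}\subseteq\delta',\qquad L\in M .
\]
For each $\gamma\in M\cap\delta'$ there is an element of $L$ above $\gamma$, namely $\rho$, because $\gamma<\delta\le\rho$; by (M1) there is then such an element in $M$. So $M$ satisfies that $L$ is unbounded in $\delta'$, and by elementarity $L$ is unbounded in $\delta'$. Since $\operatorname{cf}(\delta')>\omega$ and $\gamma^*<\delta'$, the set $\{\ell\in L:\ell\ge\gamma^*\}$ has order type at least $\omega_1$. Let $\langle\ell_i:i<\omega\cdot(m+1)\rangle$ enumerate increasingly its first $\omega\cdot(m+1)$ elements; this sequence is in $M$. By (M1) there is in $M$ a sequence $\langle y_i:i<\omega\cdot(m+1)\rangle$ of points of $A$ with $y_i\notin[e']$ and $\Delta(y_i,e')=\ell_i$. By (M2) all $y_i$ and $\ell_i$ are in $M$. So $y_i\in B$ and $\gamma^*\le\ell_i<\delta$. Hence $y_i$ extends $e'{\restriction}\gamma^*=a{\restriction}\gamma^*$ and leaves $e'$ below $\delta$, that is, $y_i\in[a{\restriction}\gamma^*]\setminus[c]$. By \eqref{eq:tails} all $y_i$ lie in $E_{s_1}\cup\dots\cup E_{s_m}$.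

For $k\le m$ let $Y_k=\{y_{\omega\cdot k+n}:n<\omega\}$ and $\sigma_k=\sup_n\ell_{\omega\cdot k+n}$. Then $\sigma_k\le\delta<\lambda$, and $\sigma_k\le\ell_{\omega\cdot(k+1)}<\sigma_{k+1}$ for $k<m$. So $Y_k$ is a comb with center $e'{\restriction}\sigma_k$, and the centers of $Y_0,\dots,Y_m$ are distinct. Each of these $m+1$ infinite sets has infinite intersection with one of the $m$ tails $E_{s_1},\dots,E_{s_m}$. This is absurd if $m=0$; otherwise two of them, $Y_k$ and $Y_{k'}$, have infinite intersection with the same $E_{s_j}$. As $E_{s_j}\in\mathcal H$, Lemma~\ref{lem:H}(b) says that $Y_k$ and $Y_{k'}$ have the same center, a contradiction.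

\medskip
Both cases are impossible, so $A\subseteq\overline B$ with $B\subseteq A$ countable, and $X$ is hereditarily separable. Together with Proposition~\ref{prop:compact} and Section~\ref{sec:large}, this completes the proof of Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{scvcc} \emph{Sequential Compactness Vs.\ Countable Compactness}, \texttt{https://people.math.sc.edu/nyikos/B4.pdf}.
\end{thebibliography}

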